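\title{The sharp constant for the additive energy of dense sets of primes}

\begin{abstract}
Let $S$ be a set of primes in $(N/2,N]$ that contains at least a proportion $1/K$ of them. We prove that the number of solutions of $x_1+x_2=x_3+x_4$ in $S$ is at most $(\frac23+\epsilon)e^{\gamma}|S|^3(\log N)^{-1}\log\log K$ when $K$ is large in terms of $\epsilon$ and $N$ is large in terms of $K$ and $\epsilon$. The constant $\frac23$ is optimal for all large integers $K$. In two transference steps the function $\log N\cdot 1_S$ is replaced by a function on $\mathbb Z$ bounded by essentially $e^{\gamma}\log\log K$, to which the sharp energy inequality for integers applies. The equidistribution that this requires is obtained one prime at a time, from an entropy bound and a martingale bound.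
\end{abstract}

\section{Introduction}\label{sec:intro}

The \emph{additive energy} $E(S)$ of a finite set $S$ of integers is the number of quadruples $(x_1,x_2,x_3,x_4)\in S^4$ with $x_1+x_2=x_3+x_4$. Three of the variables determine the fourth, so $E(S)/|S|^3$ is the probability that $x_1+x_2-x_3$ lies in $S$ when $x_1,x_2,x_3$ are drawn independently and uniformly from $S$. For an arithmetic progression with $n$ terms the sums $x_1+x_2$ are attained $1,2,\dots,n,\dots,2,1$ times, so the energy is $n^2+2\sum_{t<n}t^2=(2n^3+n)/3$. No set of $n$ integers does better (Lemma~\ref{lem:sets}), and so this probability is at most about $\frac23$.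

Now let $S$ be a set of primes in $(\frac N2,N]$, and let $\pi^*(N)$ be the number of all primes in this interval. An integer of size $N$ is prime with probability about $1/\log N$, so the natural scale for $E(S)$ is $|S|^3/\log N$. A set can beat this scale by means of congruences. If all elements of $S$ lie in one reduced class modulo $M$, then $x_1+x_2-x_3$ lies in the same class; it is coprime to $M$ for free, and its chance of being prime rises by the factor $M/\varphi(M)$, where $\varphi$ is Euler's totient function. The price is that $S$ contains only a proportion $1/\varphi(M)$ of the primes. If a proportion $1/K$ is prescribed, the price is best spent on the smallest primes: for $M=\prod_{p\le\ell}p$ and $K=\varphi(M)$ we have $\log K\sim\ell$ by the prime number theorem and $M/\varphi(M)\sim e^{\gamma}\log\ell\sim e^\gamma\log\log K$ by Mertens' theorem, where $\gamma$ is Euler's constant. One is led to guess the bound $\frac23e^\gamma|S|^3(\log N)^{-1}\log\log K$. Two known results frame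 this guess.

\medskip
\noindent\textbf{(a)} For every $\epsilon>0$ there is $K_0(\epsilon)$ such that for every integer $K\ge K_0(\epsilon)$ there is $N_0(K,\epsilon)$ such that for all $N\ge N_0(K,\epsilon)$ and every set $S$ of primes in $(\frac N2,N]$ with $|S|\ge\pi^*(N)/K$,
\begin{equation}\label{eq:known-upper}
E(S)\le(2+\epsilon)\,e^{\gamma}\,\frac{|S|^3}{\log N}\,\log\log K .
\end{equation}

\noindent\textbf{(b)} Let $\ell\ge1$ be an integer, $M=\prod_{p\le\ell}p$ and $K=\varphi(M)$, and let $S$ be the set of all primes in $(\frac N2,N]$ that lie in a fixed reduced class modulo $M$. For fixed $\ell$, as $N\to\infty$, one has $|S|\sim\pi^*(N)/K$ and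
\[
E(S)\sim\frac{M}{\varphi(M)^4}\prod_{p>\ell}\Big(1+\frac1{(p-1)^3}\Big)\frac{N^3}{12(\log N)^4}.
\]
Consequently, for every $\eta>0$ there is $\ell_0(\eta)$ such that for each $\ell\ge\ell_0(\eta)$ and all $N$ large in terms of $\ell$ and $\eta$,
\begin{equation}\label{eq:known-example}
\big(\tfrac23-\eta\big)e^{\gamma}\frac{|S|^3}{\log N}\log\log K\le E(S)\le\big(\tfrac23+\eta\big)e^{\gamma}\frac{|S|^3}{\log N}\log\log K .
\end{equation}

The question whether $2+\epsilon$ in \eqref{eq:known-upper} may be replaced with $\frac23+\epsilon$ is posed in \cite{AE}. The answer is yes.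

\begin{theorem}\label{thm:main}
For every $\epsilon>0$ there is $K_0(\epsilon)$ such that for every integer $K\ge K_0(\epsilon)$ there is $N_0(K,\epsilon)$ such that for all $N\ge N_0(K,\epsilon)$ and every set $S$ of primes in $(\frac N2,N]$ with $|S|\ge\pi^*(N)/K$,
\[
E(S)\le\big(\tfrac23+\epsilon\big)e^{\gamma}\,\frac{|S|^3}{\log N}\,\log\log K .
\]
\end{theorem}

The example (b) concerns only the values $K=\varphi(M)$, but it shows that the constant is optimal for all large integers $K$.

\begin{proposition}\label{prop:optimal}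
For every $\eta>0$ there is $K_1(\eta)$ such that for every integer $K\ge K_1(\eta)$ and all large $N$ there is a set $S$ of primes in $(\frac N2,N]$ with $|S|\ge\pi^*(N)/K$ and
\[
E(S)\ge\big(\tfrac23-\eta\big)e^{\gamma}\,\frac{|S|^3}{\log N}\,\log\log K .
\]
\end{proposition}

The bound \eqref{eq:known-upper} is not used below, and (b) is used only for Proposition~\ref{prop:optimal}. Section~\ref{sec:outline} explains the method on small cases. Sections~\ref{sec:integers}--\ref{sec:equi} contain four independent tools, Section~\ref{sec:proof} combines them into the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:optimal} proves Proposition~\ref{prop:optimal}.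

\section{The method on small cases}\label{sec:outline}

\subsection{Notation and the target}\label{sub:target}

The letters $p,p'$ denote primes, $\mu$ is the M\"obius function, $e(t)=e^{2\pi it}$, and $C$ denotes positive absolute constants that may differ at each occurrence. For finitely supported $f:\mathbb Z\to\mathbb C$ put
\[
\hat f(\theta)=\sum_xf(x)e(x\theta),\qquad\|\hat f\|_q=\Big(\int_0^1|\hat f|^q\Big)^{1/q},\qquad E(f)=\|\hat f\|_4^4 ,
\]
and write $\langle f,g\rangle=\sum_xf(x)g(x)$. Integrals over $\theta$ are over $[0,1]$. By orthogonality $E(1_S)=E(S)$. Let $I=(\frac N2,N]\cap\mathbb Z$, so that $|I|\le\frac N2+1$, and let $P_z=\prod_{p\le z}p$. The weights that we use are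
\[
\nu_p(x)=\frac p{p-1}1_{p\nmid x},\qquad h_p(x)=\nu_p(x)-1=-\frac1{p-1}\sum_{k=1}^{p-1}e(kx/p),
\]
\[
\nu_{\mathbb P}=\log N\cdot1_{\{\text{primes in }I\}},\qquad\nu_z=1_I\prod_{p\le z}\nu_p .
\]
The formula for $h_p$ holds because the sum over $k$ is $p-1$ if $p\mid x$ and $-1$ otherwise. Each $\nu_p$ has mean $1$ over a period.

Put $f=\log N\cdot1_S$ and $X=\sum f=|S|\log N$. Theorem~\ref{thm:main} says that $E(f)$ is at most about $\frac23VX^3$ with $V\approx e^\gamma\log\log K$. By Lemma~\ref{lem:bounded}, this is what holds for every function $g:\mathbb Z\to[0,V]$ with $\sum g\le X$, once $X$ is much larger than $V$. So the task is to find such a $g$ with $E(f)\le E(g)+(\text{small})\cdot VX^3$. All that we know about $f$ is that $f\le\nu_{\mathbb P}$ and that $X\ge N/(3K)$. The plan is to lower the majorant, in stages, from $\nu_{\mathbb P}$ to a constant.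

The circle method shows that $\hat\nu_{\mathbb P}$ and $\hat\nu_z$ differ by at most $N/z$ (Proposition~\ref{prop:A}). This is small compared with $X$ when $z$ is a power of $K$. But then $\sup\nu_z$ has order $\log K$, not $\log\log K$. The factors $\nu_p$ with $p$ up to about $L=\log K$ can only be bounded by $p/(p-1)$, as (b) shows, and these bounds multiply to $V$. The factors with $L^{1+\epsilon}<p\le z$ have to be shown to average to $1$, although $S$ may be badly distributed modulo any single one of these primes.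

\subsection{One prime, and a budget}\label{sub:oneprime}

Let $p$ be odd, let $a_1,\dots,a_j$ be independent copies of a random nonzero residue $a$ modulo $p$, put $G(k)=\mathbb E\,e(ka/p)$ and $x=t+a_1+\dots+a_j$. By independence,
\[
\mathbb E\,\nu_p(x)-1=\mathbb E\,h_p(x)=-\frac1{p-1}\sum_{k=1}^{p-1}e(kt/p)\,G(k)^j .
\]
Suppose that $a$ equals $1$ with probability $\sigma$ and is otherwise uniform on the nonzero residues. Then $G(k)=\sigma e(k/p)-\frac{1-\sigma}{p-1}$ for $k\ne0$, and so $|\mathbb E\,h_p(x)|\le(\sigma+\frac1{p-1})^j$.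

\emph{The case $\sigma=0$.} The error is at most $(p-1)^{-j}$. For $j\ge2$ this is summable over $p$, and $\nu_p$ can be replaced by $1$.

\emph{The case $\sigma=1$.} Now $x$ is not random, and one can only use $\nu_p\le p/(p-1)$. What saves us is that this cannot happen for many primes at once. Let $P$ be squarefree, and let $a$ take each reduced class modulo $P$ with probability at most $H/\varphi(P)$; for a uniform element of $S$ this holds with $H=2K$. If $a\equiv1$ modulo every prime of a set $T$ of prime factors of $P$, then $a$ is confined to $\varphi(P)/\prod_{p\in T}(p-1)$ classes, so $\prod_{p\in T}(p-1)\le H$. If the primes of $T$ exceed $w=L^{1+\epsilon}$, then $|T|\le\log H/\log(w-1)\le 2L$ for large $K$, and $\prod_{p\in T}\frac p{p-1}\le\exp(2|T|/w)$ tends to $1$. Such primes cost nothing. This is why the threshold lies at $\log K$.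

\emph{Intermediate $\sigma$.} Split the prime factors of $P$ into blocks $T_1,\dots,T_s$ with $\prod_{p\in T_i}(p-1)\le H$. Choose a block at random, and let $a$ be $1$ modulo the primes of that block and uniform on the nonzero residues, independently, modulo the others. The bound $H/\varphi(P)$ holds for each choice of the block, hence for the mixture. Modulo every $p\mid P$ we are in the situation above with $\sigma=1/s$, and $\sum_{p\mid P}\sigma\log(p-1)\le\log H$.

Lemma~\ref{lem:equi} shows that this picture is general. To each prime it attaches a probability of concentration $q_p$, with the budget $\sum_pq_p\log p\ll\log H$. Fix a threshold $\sigma$. Up to logarithmic factors, at most $L/\sigma$ primes $p>w$ have $q_p\ge\sigma$, and bounding their factors trivially costs $\exp(L/(\sigma w))$. The other primes contribute an error $\sum q_p^j$, at most about $\sigma^{j-1}L$. Both are harmless only if $L/w$ is much smaller than $\sigma$ and $\sigma$ much smaller than $L^{-1/(j-1)}$, so $w$ must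 be about $L^{1+1/(j-1)}$ or larger. Since $\prod_{p\le w}\frac p{p-1}\sim e^\gamma\log w$, the sharp constant requires a large number $j$ of summands.

\subsection{Duality, and why there are two steps}\label{sub:duality}

Sums of independent elements of $S$ enter through the dual function. Let $a,b,c$ be independent with law $f/X$ and let $\Phi(x)=\frac XV\mathbb P(a+b-c=x)$. Then $\hat\Phi=\hat f|\hat f|^2/(VX^2)$ and $E(f)=VX^2\langle f,\Phi\rangle$. If $f\le\nu$, then for every $s\ge0$, with $u_+=\max(u,0)$,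
\[
\langle f,\Phi\rangle\le sX+\langle\nu,(\Phi-s)_+\rangle .
\]
Conversely, let $\nu^*$ be another majorant, and let $f^*$ be obtained by placing mass $X$ under $\nu^*$ at the points where $\Phi$ is largest. Then $\langle f^*,\Phi\rangle=sX+\langle\nu^*,(\Phi-s)_+\rangle$, where $s$ is the level at which the mass runs out. So if $\nu$ and $\nu^*$ cannot be told apart by the test functions $(\Phi-s)_+$, then $\langle f,\Phi\rangle$ is essentially at most $\langle f^*,\Phi\rangle$, and H\"older's inequality turns this into $E(f)\le E(f^*)+(\text{small})$. Approximating $(\Phi-s)_+$ by a polynomial in $\Phi$ and expanding all factors but one in a Fourier integral, we are left with the sums $\sum_x(\nu-\nu^*)(x)\Phi(x)e(\theta x)$. These are expectations over $x=a+b-c$ of the kind computed above, with $j=3$ and a twist $e(\theta x)$.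

To raise $j$, insert a factor $\omega(|\hat f|^2/X^2)$ into $\hat\Phi$, where $\omega$ is a polynomial divisible by $t^J$ and close to $1$ away from $0$. Then $\Phi$ becomes a combination of laws of sums of at least $2J+3$ variables. The part of the energy that is discarded is at most $X^2\sup_{[0,1]}t(1-\omega(t))\cdot\sum f^2$. For $f=\log N\cdot1_S$ we have $\sum f^2=X\log N$, which is far too large. Hence there are two steps. Step~1 uses $j=3$ and removes only the primes above a large power $y$ of $L$; it yields $f_1\le C_\epsilon V$, so that $\sum f_1^2\le C_\epsilon VX$. Step~2 uses a large $j$ and removes the primes in $(L^{1+\epsilon},y]$. Up to factors $1+o(1)$ the majorants are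
\[
\nu_{\mathbb P}\ \longrightarrow\ \nu_z\ \longrightarrow\ V\!\!\prod_{L^{1+\epsilon}<p\le y}\!\!\nu_p\ \longrightarrow\ V .
\]

\section{The sharp energy inequality on the integers}\label{sec:integers}

\begin{lemma}\label{lem:sets}
If $A\subset\mathbb Z$ has $n$ elements, then $E(A)\le(2n^3+n)/3$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \x in {1,...,4}{\foreach \y in {1,...,4}{\fill (\x,\y) circle (2.2pt);}}
\draw[thick] (1,1)--(1,4)--(4,4);
\draw[thick] (2,1)--(2,3)--(4,3);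
\draw[thick] (3,1)--(3,2)--(4,2);
\foreach \x in {1,...,4}{\node at (\x,0.5) {$\x$}; \node at (0.5,\x) {$\x$};}
\node at (4.7,0.5) {$i$};
\node at (0.5,4.7) {$j$};
\end{tikzpicture}
\caption{The index pairs $(i,j)$ with $1\le i,j\le4$ split into four chains of sizes $7,5,3,1$. Each chain goes up and then to the right, so for $a_1<\dots<a_4$ the sum $a_i+a_j$ strictly increases along it.}
\label{fig:chains}
\end{figure}

\begin{proof}
Let $a_1<\dots<a_n$ be the elements of $A$ and $r(s)=\#\{(i,j):a_i+a_j=s\}\le n$, so that $E(A)=\sum_sr(s)^2$. The energy is large when the $n^2$ pairs are spread over few sums, and the ordering of $\mathbb Z$ forces some spreading. For $1\le k\le n$ let chain $k$ be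
\[
(k,1),\dots,(k,n+1-k),(k+1,n+1-k),\dots,(n,n+1-k);
\]
see Figure~\ref{fig:chains}. Chain $k$ has $2n+1-2k$ elements. A pair $(i,j)$ lies in chain $i$ if $j\le n+1-i$, and otherwise in chain $n+1-j$. So the chains cover all $n^2$ pairs, and since their sizes add up to $n^2$ they are disjoint. Along a chain $a_i+a_j$ strictly increases, so each sum $s$ occurs at most once in each chain. The first $t$ chains contain $t(2n-t)$ pairs, of which at most $\min(r(s),t)$ have sum $s$. Hence
\[
F(t):=\sum_s\min(r(s),t)\ge t(2n-t),\qquad F(0)=0,\qquad F(n)=n^2 .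
\]
The number of $s$ with $r(s)\ge t$ is $F(t)-F(t-1)$, and $r^2=\sum_{t\le r}(2t-1)$. Summation by parts gives
\[
E(A)=\sum_{t=1}^n(2t-1)\big(F(t)-F(t-1)\big)=(2n-1)n^2-2\sum_{t=1}^{n-1}F(t)\le(2n-1)n^2-2\sum_{t=1}^{n-1}(2nt-t^2).
\]
The right side is $(2n-1)n^2-2n^2(n-1)+\frac13(n-1)n(2n-1)=\frac13(2n^3+n)$.
\end{proof}

\begin{lemma}\label{lem:bounded}
Let $g:\mathbb Z\to[0,V]$ be finitely supported with $\sum g\le X$. Then
\[
E(g)^{1/4}\le\big(\tfrac23VX^3\big)^{1/4}+\big(\tfrac13V^3X\big)^{1/4}.
\]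
\end{lemma}

\begin{proof}
Write $g=\int_0^V1_{A_u}\,du$ with $A_u=\{g>u\}$ and $n_u=|A_u|$, so that $\int_0^Vn_u\,du\le X$. By Minkowski's inequality and Lemma~\ref{lem:sets},
\[
\|\hat g\|_4\le\int_0^VE(A_u)^{1/4}du\le\int_0^V\Big(\big(\tfrac23\big)^{1/4}n_u^{3/4}+\big(\tfrac13\big)^{1/4}n_u^{1/4}\Big)du .
\]
By H\"older's inequality $\int_0^Vn_u^{3/4}du\le V^{1/4}X^{3/4}$ and $\int_0^Vn_u^{1/4}du\le V^{3/4}X^{1/4}$.
\end{proof}

\section{Fourier analysis of the primes}\label{sec:fourier}

\subsection{Standard facts}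

Let $\vartheta(x)=\log x$ for primes $x\in I$ and $\vartheta(x)=0$ otherwise. For $N\ge4$ we have $\vartheta\le\nu_{\mathbb P}\le2\vartheta$. We write $\|\xi\|$ for the distance from $\xi$ to the nearest integer; then $|\sum_{n\in I}e(n\xi)|\le1/(2\|\xi\|)$. We use the following.

\begin{itemize}
\item \emph{Mertens.} $\prod_{p\le x}\frac p{p-1}\sim e^\gamma\log x$. In particular $\sup\nu_z\le C\log z$ for $z\ge2$, and $\prod_{w<p'<p}\frac{p'}{p'-1}\le C\frac{\log p}{\log w}$ for $p>w\ge2$.
\item \emph{Prime number theorem.} $\pi^*(N)\sim N/(2\log N)$, and for a fixed modulus $P$ each reduced class contains $\sim\pi^*(N)/\varphi(P)$ primes of $I$.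
\item \emph{Siegel--Walfisz.} For fixed $A_1,A_2$, uniformly for $q\le(\log x)^{A_1}$ and $(b,q)=1$, the sum of $\log p$ over $p\le x$, $p\equiv b\pmod q$ is $x/\varphi(q)+O(x(\log x)^{-A_2})$.
\item \emph{Vinogradov.} If $|\theta-\frac aq|\le q^{-2}$ and $(a,q)=1$, then, with $\Lambda$ the von Mangoldt function, $\sum_{n\le x}\Lambda(n)e(n\theta)\ll(xq^{-1/2}+x^{4/5}+x^{1/2}q^{1/2})(\log x)^4$.
\item \emph{Large sieve, dual form.} If $\theta_1,\dots,\theta_r$ are at mutual distance at least $\delta$ modulo $1$, then $\sum_{x\in I}|\sum_ic_ie(x\theta_i)|^2\le(|I|+\delta^{-1})\sum_i|c_i|^2$.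
\item \emph{Ramanujan sums.} The sum $c_q(x)=\sum_{a\bmod q,\,(a,q)=1}e(ax/q)$ is multiplicative in $q$, equals $\sum_{d\mid(q,x)}\mu(q/d)d$, and equals $\mu(q)$ when $(x,q)=1$.
\end{itemize}

Let $Q=N(\log N)^{-50}$. By Dirichlet's theorem every $\theta$ can be written as
\begin{equation}\label{eq:dirichlet}
\theta=\frac aq+\beta,\qquad q\le Q,\quad(a,q)=1,\quad|\beta|\le\frac1{qQ}.
\end{equation}

\begin{lemma}\label{lem:arcs}
Let $N$ be large and let $\theta$ be as in \eqref{eq:dirichlet}.
\begin{itemize}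
\item[$(\alpha)$] If $q>(\log N)^{50}$, then $|\hat\vartheta(\theta)|\le N(\log N)^{-20}$.
\item[$(\beta)$] If $q\le(\log N)^{50}$, then $\hat\vartheta(\theta)=\frac{\mu(q)}{\varphi(q)}\sum_{n\in I}e(n\beta)+O(N(\log N)^{-20})$.
\end{itemize}
\end{lemma}

\begin{proof}
$(\alpha)$ Apply Vinogradov's estimate at $x=N$ and $x=N/2$. For $(\log N)^{50}<q\le Q$ it gives $O(N(\log N)^{-21})$, and the proper prime powers contribute $O(N^{1/2}\log N)$.

$(\beta)$ For $\frac N2\le u\le N$ let $T(u)=\sum_{N/2<n\le u}\big(\vartheta(n)e(na/q)-\frac{\mu(q)}{\varphi(q)}\big)$. The primes of $I$ are coprime to $q$. Sorting them into reduced classes, and using the Siegel--Walfisz theorem with $A_2=71$ and $c_q(a)=\mu(q)$, we get $T(u)\ll qN(\log N)^{-71}$. Partial summation against $e(n\beta)$ costs a factor $O(1+N|\beta|)$, and $q(1+N|\beta|)\le q+N/Q\le2(\log N)^{50}$.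
\end{proof}

\subsection{Models for the primes}

By $(\beta)$, near $\frac aq$ the function $\hat\vartheta$ looks like the transform of $\frac{\mu(q)}{\varphi(q)}e(-ax/q)1_I(x)$. Summing over $a$, and over $q$ in a set $\mathcal D$, gives a model that reproduces these peaks for the denominators in $\mathcal D$.

\begin{lemma}\label{lem:model}
Let $N$ be large, $1\le Y\le(\log N)^{50}$, let $\mathcal D$ be a set of positive integers not exceeding $Y$, and put $\nu_{\mathcal D}=1_I\sum_{q'\in\mathcal D}\frac{\mu(q')}{\varphi(q')}c_{q'}$. Then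
\[
\sup_\theta|\hat\vartheta(\theta)-\hat\nu_{\mathcal D}(\theta)|\le|I|\sup_{q\notin\mathcal D}\frac{\mu(q)^2}{\varphi(q)}+QY^2+CN(\log N)^{-20}.
\]
\end{lemma}

\begin{proof}
Take $\theta$ as in \eqref{eq:dirichlet} and expand
\[
\hat\nu_{\mathcal D}(\theta)=\sum_{q'\in\mathcal D}\frac{\mu(q')}{\varphi(q')}\sum_{\substack{a'\bmod q'\\(a',q')=1}}\ \sum_{n\in I}e\Big(n\Big(\theta+\frac{a'}{q'}\Big)\Big).
\]
If $\frac{a'}{q'}\not\equiv-\frac aq\pmod1$, then $\|\theta+\frac{a'}{q'}\|\ge\frac1{qq'}-\frac1{qQ}\ge\frac1{2qq'}$ because $2q'\le Q$, so the sum over $n$ is at most $qq'$. These terms contribute at most $\sum_{q'\le Y}qq'\le QY^2$. One further term occurs exactly when $q\in\mathcal D$; it is $\frac{\mu(q)}{\varphi(q)}\sum_{n\in I}e(n\beta)$ and cancels the main term of $(\beta)$. If $q\notin\mathcal D$ and $q\le(\log N)^{50}$, the main term of $(\beta)$ is at most $|I|\mu(q)^2/\varphi(q)$. If $q>(\log N)^{50}$, then $q\notin\mathcal D$ and $(\alpha)$ applies.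
\end{proof}

\begin{proposition}\label{prop:A}
For every fixed integer $z\ge2$ and all $N\ge N(z)$ we have $\sup_\theta|\hat\nu_{\mathbb P}(\theta)-\hat\nu_z(\theta)|\le N/z$.
\end{proposition}

\begin{proof}
First, $|\hat\nu_{\mathbb P}-\hat\vartheta|\le\sum_{p\in I}\log(N/p)\le\pi^*(N)\log2=o(N)$. Since $\nu_p=1+\frac{\mu(p)}{\varphi(p)}c_p$, multiplicativity gives $\nu_z=\nu_{\mathcal D}$ with $\mathcal D$ the set of divisors of $P_z$. Take $Y=P_z$ in Lemma~\ref{lem:model}. A squarefree $q\notin\mathcal D$ has a prime factor $p\ge z+1$, so $\varphi(q)\ge z$. The difference is therefore at most $\frac N{2z}+o(N)$ as $N\to\infty$.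
\end{proof}

\subsection{Large values and a restriction estimate}

The following device turns information on a majorant into a bound for the set where $|\hat f|$ is large.

\begin{lemma}\label{lem:level}
Let $N\ge2$, let $f\ge0$ be supported in $I$, let $T>0$ and $U=\{\theta\in[0,1):|\hat f(\theta)|\ge T\}$. There are an integer $r\ge0$ and a function $G:\mathbb Z\to\mathbb C$ such that $U$ has measure at most $2r/N$,
\[
|G|\le r,\qquad\sum_{x\in I}|G(x)|^2\le2Nr,\qquad(rT)^2\le\Big(\sum f\Big)\sum f|G|^2,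
\]
and $\big|\sum(\nu-\nu')|G|^2\big|\le r^2\sup|\hat\nu-\hat\nu'|$ for all finitely supported $\nu,\nu'$.
\end{lemma}

\begin{proof}
Let $\theta_1,\dots,\theta_r$ be a maximal subset of $U$ whose points are at mutual distance at least $\frac1N$ modulo $1$. By maximality the arcs of radius $\frac1N$ around the $\theta_i$ cover $U$. Choose $|c_i|=1$ with $c_i\hat f(\theta_i)=|\hat f(\theta_i)|$ and put $G(x)=\sum_ic_ie(x\theta_i)$. The large sieve gives $\sum_I|G|^2\le(\frac N2+1+N)r\le2Nr$. Also $rT\le\sum_i|\hat f(\theta_i)|=\sum fG$, and the third bound follows by the Cauchy--Schwarz inequality. Finally $\sum(\nu-\nu')|G|^2=\sum_{i,i'}c_i\overline{c_{i'}}(\hat\nu-\hat\nu')(\theta_i-\theta_{i'})$.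
\end{proof}

Parseval's identity loses a factor $\log N$ for functions supported on primes. The next estimate replaces it, at an exponent above $2$, and will dispose of all frequencies at which $|\hat f|$ is small. It must treat levels $|\hat f|\approx\alpha N$ with $\alpha$ as small as a negative power of $\log N$, where Proposition~\ref{prop:A}, with its fixed $z$, is of no use. We use instead the model with all denominators up to about $\alpha^{-4}$. It is signed and has no good pointwise bound, but its moments are small.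

\begin{proposition}\label{prop:B}
If $0\le f\le\nu_{\mathbb P}$ and $N\ge N_0$, then $\int|\hat f|^{5/2}\le CN^{3/2}$.
\end{proposition}

\begin{proof}
For large $N$ we have $|\hat f|\le\sum f\le\pi^*(N)\log N\le N$ and $\int|\hat f|^2\le\pi^*(N)(\log N)^2\le N\log N$. So the set where $|\hat f|\le N(\log N)^{-4}$ contributes at most $N^{1/2}(\log N)^{-2}\cdot N\log N\le N^{3/2}$.

Let $(\log N)^{-4}\le\alpha\le1$, and take $r,G$ from Lemma~\ref{lem:level} with $T=\alpha N$. As $f\le2\vartheta$,
\begin{equation}\label{eq:B1}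
(r\alpha N)^2\le2N\sum\vartheta|G|^2 .
\end{equation}
Let $Y=C_1\alpha^{-4}$ with an absolute constant $C_1\ge2$ to be chosen, and let $\nu'=\nu_{\mathcal D}$ with $\mathcal D=\{q\le Y\}$. In Lemma~\ref{lem:model}, $\varphi(q)\ge(q/2)^{1/2}$ bounds the first term by $2NY^{-1/2}$. Since $Y\le C_1(\log N)^{16}$, the other two terms are at most $(C_1^2+C)N(\log N)^{-18}$, which is below $NY^{-1/2}$ for $N$ large in terms of $C_1$. Thus $\sup|\hat\vartheta-\hat\nu'|\le3NY^{-1/2}=3C_1^{-1/2}\alpha^2N$, and \eqref{eq:B1} gives $(r\alpha N)^2\le2N\sum|\nu'||G|^2+6C_1^{-1/2}(r\alpha N)^2$. With $C_1=144$,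
\begin{equation}\label{eq:B2}
(r\alpha N)^2\le4N\sum|\nu'||G|^2 .
\end{equation}

\emph{Moments of $\nu'$.} Use $|c_q(x)|\le\sum_{d\mid(q,x)}d$ and write $q=dm$ for squarefree $q$. Both $d/\varphi(d)$ for $d\le Y$ and $\sum_{m\le Y}\mu(m)^2/\varphi(m)$ are at most $\prod_{p\le Y}\frac p{p-1}\le C\log Y$. Hence
\[
|\nu'(x)|\le\sum_{\substack{d\mid x,\ d\le Y\\d\text{ squarefree}}}\frac d{\varphi(d)}\sum_{m\le Y}\frac{\mu(m)^2}{\varphi(m)}\le C(\log Y)^2\,T(x),
\]
where $T(x)$ now denotes the number of squarefree $d\le Y$ dividing $x$. Let $k=10$. For $d_1,\dots,d_k\le Y$ the least common multiple $[d_1,\dots,d_k]$ is at most $Y^k\le N$, so it has at most $2N/[d_1,\dots,d_k]$ multiples in $I$. A prime $p$ can divide any of the $2^k-1$ nonempty subfamilies of the $d_i$, so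
\[
\sum_{x\in I}T(x)^k\le2N\sum_{d_1,\dots,d_k}\frac1{[d_1,\dots,d_k]}\le2N\prod_{p\le Y}\Big(1+\frac{2^k-1}p\Big)\le N(C\log Y)^C .
\]

\emph{Conclusion.} By H\"older's inequality with exponents $k$ and $k'=\frac k{k-1}$, and Lemma~\ref{lem:level},
\[
\sum|\nu'||G|^2\le\Big(\sum|\nu'|^k\Big)^{1/k}\Big(r^{2(k'-1)}\sum_{I}|G|^2\Big)^{1/k'}\le CN(\log Y)^C\,r^{2/k}\,r^{1-1/k}.
\]
With \eqref{eq:B2} this gives $r^{9/10}\le C\alpha^{-2}(\log Y)^C$, so $r\le C\alpha^{-20/9}(\log\frac2\alpha)^C\le C\alpha^{-7/3}$. Let $\alpha$ run over the numbers $2^i(\log N)^{-4}\le1$ with $i\ge0$. The set where $\alpha N\le|\hat f|<2\alpha N$ contributes at most $(2\alpha N)^{5/2}\cdot2r/N\le CN^{3/2}\alpha^{1/6}$, and $\sum_\alpha\alpha^{1/6}\le C$.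
\end{proof}

\section{One transference step}\label{sec:transfer}

We make Section~\ref{sub:duality} precise. Four majorants appear because the passage from the old majorant $\nu_a$ to the new one $\nu^*$ has three links: $\nu_a$ is close to $\nu_b$ (circle method), $\nu_b\le\nu_c$ pointwise (trivial bounds for the small and the exceptional primes), and $\nu_c$ is close to $\nu^*$ (equidistribution). The majorants need not be finitely supported, but all sums below are finite because $\Phi$ is.

\begin{lemma}\label{lem:transfer}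
Let $V\ge1$, let $f:\mathbb Z\to[0,\infty)$ be finitely supported with $X=\sum f>0$, and put $\kappa=|\hat f|^2/X^2\in[0,1]$. Let $\omega$ be a real polynomial with $\omega([0,1])\subset[0,1]$, and let $\Phi$ be the real, finitely supported function with $\hat\Phi=\hat f|\hat f|^2\omega(\kappa)/(VX^2)$. Let $0<\epsilon\le1$, $R,B,W\ge1$ and $\eta>0$. Let $\nu_a,\nu_b,\nu_c,\nu^*:\mathbb Z\to[0,\infty)$ satisfy $f\le\nu_a$, $\nu_b\le\nu_c$ and
\begin{itemize}
\item[(H1)] $|\Phi|\le R$ and $\int|\hat\Phi|\le W$;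
\item[(H2)] $|\sum_x(\nu_a-\nu_b)(x)\Phi(x)e(\theta x)|\le\eta X$ and $|\sum_x(\nu_c-\nu^*)(x)\Phi(x)e(\theta x)|\le\eta X$ for all $\theta$;
\item[(H3)] $\sum\nu^*\Phi^2\le BX$.
\end{itemize}
Then there is $f^*$ with $0\le f^*\le\nu^*$ and $\sum f^*\le X$, supported in $\{\Phi>0\}$, such that
\[
\int|\hat f|^4\omega(\kappa)\le E(f^*)^{1/4}E(f)^{3/4}+(2\epsilon+2\eta DW^d)VX^3,
\]
where $d\ge1$ and $D$ depend only on $\epsilon,R,B$.
\end{lemma}

\begin{proof}
The function $\Phi$ is real and finitely supported because $\hat\Phi$ is a real polynomial in $\hat f$ and $\overline{\hat f}$, that is, $\Phi$ is a real combination of convolutions of $f(x)$ and $f(-x)$.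

\emph{Polynomial approximation.} A uniform error in approximating $(t-s)_+$ would be useless, since $\nu^*$ may have infinite mass. We want an error proportional to $t^2$, which (H3) controls. For $s\ge\epsilon$ the function $(t-s)_+/t^2$, equal to zero for $t<s$, is continuous. By the Weierstrass theorem there is a polynomial $q_s$ with $(t-s)_+/t^2\le q_s(t)\le(t-s)_+/t^2+\epsilon/B$ on $[-R,R]$. We use only the finitely many $s\in\epsilon\mathbb Z\cap[\epsilon,R+\epsilon]$. Write $F_s(t)=t^2q_s(t)=\sum_{k=2}^{d+1}c_k^{(s)}t^k$ and $D=\max_s\sum_k|c^{(s)}_k|$; then $d$ and $D$ depend only on $\epsilon,R,B$. As $|\Phi|\le R$,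
\[
0\le(\Phi-s)_+\le F_s(\Phi)\le(\Phi-s)_++\frac\epsilon B\Phi^2 .
\]

\emph{Changing the majorant.} We have $\Phi(x)=\int\hat\Phi(-\theta)e(\theta x)\,d\theta$, so $\Phi(x)^{k-1}=\int\rho_k(\theta)e(\theta x)\,d\theta$, where $\rho_k$ is a $(k-1)$-fold convolution on $\mathbb R/\mathbb Z$ and $\int|\rho_k|\le W^{k-1}\le W^d$. Integrating (H2) against $\rho_k$ gives $|\langle\nu_a-\nu_b,\Phi^k\rangle|\le\eta W^dX$. Hence $|\langle\nu_a-\nu_b,F_s(\Phi)\rangle|\le\eta DW^dX$, and the same argument gives the same bound for $\nu_c-\nu^*$. Using $\Phi\le s+(\Phi-s)_+$, then $f\le\nu_a$, then $\nu_b\le\nu_c$ with $F_s(\Phi)\ge0$, and finally (H3),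
\begin{align*}
\langle f,\Phi\rangle&\le sX+\langle\nu_a,F_s(\Phi)\rangle\le sX+\langle\nu_c,F_s(\Phi)\rangle+\eta DW^dX\\
&\le sX+\langle\nu^*,(\Phi-s)_+\rangle+\epsilon X+2\eta DW^dX .
\end{align*}

\emph{The competitor.} The function $s\mapsto\sum_{\Phi>s}\nu^*$ on $[0,\infty)$ is a nonincreasing right-continuous step function that vanishes at $s=R$. Let $s_0\le R$ be the least $s\ge0$ at which it is at most $X$.

If $s_0=0$, put $f^*=\nu^*1_{\Phi>0}$ and $s=\epsilon$. Then $\langle\nu^*,(\Phi-s)_+\rangle\le\langle f^*,\Phi\rangle$.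

If $s_0>0$, then $\sum_{\Phi>s_0}\nu^*\le X\le\sum_{\Phi\ge s_0}\nu^*$, so for some $c\in[0,1]$ the function $f^*=\nu^*1_{\Phi>s_0}+c\,\nu^*1_{\Phi=s_0}$ has sum exactly $X$. Then $\langle f^*,\Phi\rangle=s_0X+\langle\nu^*,(\Phi-s_0)_+\rangle$. Take $s=\epsilon\lceil s_0/\epsilon\rceil\in[s_0,s_0+\epsilon)$.

In both cases $sX+\langle\nu^*,(\Phi-s)_+\rangle\le\epsilon X+\langle f^*,\Phi\rangle$, and therefore $\langle f,\Phi\rangle\le\langle f^*,\Phi\rangle+(2\epsilon+2\eta DW^d)X$. Multiply by $VX^2$. By Parseval's identity $VX^2\langle f,\Phi\rangle=\int|\hat f|^4\omega(\kappa)$, and $VX^2\langle f^*,\Phi\rangle\le\int|\hat f^*||\hat f|^3\le\|\hat f^*\|_4\|\hat f\|_4^3$.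
\end{proof}

The conclusion will be used with the following remark: for $u,v,\xi\ge0$,
\begin{equation}\label{eq:absorb}
u\le v^{1/4}u^{3/4}+\xi\quad\Longrightarrow\quad u\le v+4\xi .
\end{equation}
Indeed, if $u>v$, factoring $u-v$ as a difference of fourth powers gives $u-v\le4u^{3/4}(u^{1/4}-v^{1/4})\le4\xi$.

\section{Equidistribution relative to a dense set}\label{sec:equi}

\begin{lemma}\label{lem:equi}
Let $\mathcal P$ be a finite set of primes, $P=\prod_{p\in\mathcal P}p$ and $H\ge1$. Let $\lambda$ be a finitely supported probability measure on $\mathbb Z$ that gives mass at most $H/\varphi(P)$ to each reduced class modulo $P$ and mass $0$ to the other classes. Let $\tau\in(0,\frac12]$, $\sigma\in(0,1]$ and $w\ge e^{4/\tau}$. There is a set $\mathcal B\subset\mathcal P\cap(w,\infty)$ with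
\[
|\mathcal B|\le\frac{2\log H}{\tau\sigma\log w}
\]
such that the following holds. Let $\mathcal P'\subset(\mathcal P\cap(w,\infty))\setminus\mathcal B$ and $\Psi=\prod_{p\in\mathcal P'}\nu_p$. Let $\Theta:\mathbb Z\to[0,\Theta_{\max}]$ depend only on the class of its argument modulo $\prod_{p\in\mathcal P,\,p\le w}p$. Let $j\ge2$, $t\in\mathbb Z$, $\theta\in\mathbb R$, and let $x=t\pm a_1\pm\dots\pm a_j$ with any fixed signs, where $a_1,\dots,a_j$ are independent of law $\lambda$. Then
\begin{equation}\label{eq:equi}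
\big|\mathbb E\,\Theta(x)(\Psi(x)-1)e(\theta x)\big|\le C2^j\Theta_{\max}\frac{1+\log H}\tau\big(\sigma^{j-1}+w^{-1+\tau}\big).
\end{equation}
The same bound, with the same $j$, holds if $x$ is a signed sum of more than $j$ such variables.
\end{lemma}

Compared with Section~\ref{sub:oneprime} there are three new difficulties. First, the residues of $a$ modulo different primes are dependent; we reveal them in increasing order of the primes and study each one conditionally on the earlier ones. Second, a conditional law modulo $p$ need not be a point mass plus a uniform part; we split it into heavy residues, whose total mass is paid for by entropy, and light residues, which are handled in $L^2$. Third, the twist $e(\theta x)$ can resonate with $p$: for $\theta=-1/p$ one has $e(\theta a+a/p)=1$ whatever the law of $a$, which leaves a term of size $1/(p-1)$ in the expansion of $h_p$, and $\sum1/p$ over our range is not small. A martingale bound shows that a single $\theta$ cannot resonate with many primes.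

\begin{proof}
Let $a$ have law $\lambda$. For $p\in\mathcal P$ let $P_{<p}=\prod_{p'\in\mathcal P,\,p'<p}p'$ and let $r$ be the class of $a$ modulo $P_{<p}$; only classes of positive mass are considered. For $u\in\mathbb Z/p\mathbb Z$ put
\[
m_r(u)=\mathbb P(a\equiv u\bmod p\mid r),\qquad\xi_r=\mathbb E(e(\theta a)\mid r),\qquad\xi_r(u)=\mathbb E(e(\theta a)\mid r,\ a\equiv u\bmod p),
\]
with $\xi_r(u)=0$ if $m_r(u)=0$. These objects depend on $p$, which we suppress. Note that $m_r(0)=0$. For $p>w$ put $\rho=\rho_p=p^{-1+\tau}$. Since $p^\tau>e^4$,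
\begin{equation}\label{eq:rho}
\rho(p-1)\ge\tfrac12p^\tau\ge1,\qquad\log(\rho(p-1))-1\ge\tau\log p-2\ge\tfrac\tau2\log p .
\end{equation}
Call $u$ \emph{heavy} (for $r$) if $m_r(u)\ge\rho$, and \emph{light} otherwise. Put $q(r)=\sum_{u\text{ heavy}}m_r(u)$ and $q_p=\mathbb E\,q(r)$. These do not depend on $\theta$.

\emph{Entropy.} For every $p\in\mathcal P$ let $\mathrm{Ent}_r=\sum_{u\ne0}m_r(u)\log((p-1)m_r(u))$, with $0\log0=0$, be the relative entropy of $m_r$ with respect to the uniform law on the nonzero residues, and let $s_p=\mathbb E\,\mathrm{Ent}_r$. Put $y_u=(p-1)m_r(u)$ and $\psi(y)=y\log y-y+1\ge0$. Since $\sum_{u\ne0}(y_u-1)=0$,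
\[
\mathrm{Ent}_r=\frac1{p-1}\sum_{u\ne0}\psi(y_u)\ge0 .
\]
For a class $c$ modulo $P$ of positive mass, $\lambda(c)$ is the product over $p\in\mathcal P$ of the conditional probabilities $m_r(u)$ with $r=c\bmod P_{<p}$ and $u=c\bmod p$, and $\varphi(P)=\prod_p(p-1)$. Taking logarithms in $\varphi(P)\lambda(c)=\prod_p(p-1)m_r(u)$ and averaging over $c$ gives the chain rule
\begin{equation}\label{eq:chain}
\sum_{p\in\mathcal P}s_p=\sum_c\lambda(c)\log(\varphi(P)\lambda(c))\le\log H .
\end{equation}
This is the only use of the bound $H/\varphi(P)$. Let $p>w$. For heavy $u$ we have $y_u\ge\rho(p-1)$, so $\psi(y_u)/(p-1)\ge m_r(u)(\log y_u-1)\ge\frac\tau2m_r(u)\log p$ by \eqref{eq:rho}. Hence $s_p\ge\frac\tau2q_p\log p$ and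
\begin{equation}\label{eq:budget}
\sum_{p\in\mathcal P,\ p>w}q_p\log p\le\frac2\tau\log H .
\end{equation}
Since $\psi(1)=\psi'(1)=0$ and $\psi''(y)=1/y$, Taylor's formula gives $\psi(y)\ge(y-1)^2/(2\max(1,y))$. For light $u\ne0$ we have $\max(1,y_u)\le\rho(p-1)$, and $(y_u-1)^2=(p-1)^2(m_r(u)-\frac1{p-1})^2$. Therefore
\begin{equation}\label{eq:light}
\sum_{u\ne0\text{ light}}\Big(m_r(u)-\frac1{p-1}\Big)^2\le2\rho\,\mathrm{Ent}_r .
\end{equation}

\emph{Martingale.} Put $\mathrm{Var}_r=\sum_um_r(u)|\xi_r(u)-\xi_r|^2$ and $v_p=\mathbb E\,\mathrm{Var}_r$. The conditional expectations of $e(\theta a)$ given the residues of $a$ modulo the primes of $\mathcal P$ up to a given one form a martingale as that prime increases. Its increment at $p$ is $\xi_r(u)-\xi_r$ with $u=a\bmod p$, which has second moment $v_p$. The increments are orthogonal in $L^2$, being differences of nested orthogonal projections of $e(\theta a)$. Hence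
\begin{equation}\label{eq:mart}
\sum_{p\in\mathcal P}v_p\le\mathbb E|e(\theta a)|^2=1 .
\end{equation}

\emph{Fourier coefficients at one prime.} Let $p>w$ and
\[
G_r(k)=\mathbb E\big(e(\theta a+ka/p)\mid r\big)=\sum_um_r(u)\xi_r(u)e(ku/p).
\]
Write $G_r=G_r^{\mathrm h}+G_r^{\mathrm l}$ according to whether $u$ is heavy or light. Then $|G_r^{\mathrm h}|\le q(r)$ and $|G_r^{\mathrm l}|\le1$. Let $g(u)=m_r(u)\xi_r(u)$ for light $u$ and $g(u)=0$ for heavy $u$. By Parseval's identity on $\mathbb Z/p\mathbb Z$, and because $\sum_u|g(u)-\zeta|^2$ is smallest when $\zeta$ is the mean of $g$,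
\[
\frac1p\sum_{k=1}^{p-1}|G_r^{\mathrm l}(k)|^2=\sum_u|g(u)|^2-\frac1p\Big|\sum_ug(u)\Big|^2\le\sum_u\Big|g(u)-\frac{\xi_r}p\Big|^2 .
\]
There are at most $q(r)/\rho$ heavy $u$, and each contributes at most $p^{-2}$. For light $u$ write $g(u)-\frac{\xi_r}p=m_r(u)(\xi_r(u)-\xi_r)+\xi_r(m_r(u)-\frac1p)$, so that, as $m_r(u)<\rho$,
\[
\Big|g(u)-\frac{\xi_r}p\Big|^2\le2\rho\,m_r(u)|\xi_r(u)-\xi_r|^2+2\Big(m_r(u)-\frac1p\Big)^2 .
\]
The residue $u=0$ is light and has $(m_r(0)-\frac1p)^2=p^{-2}$. For $u\ne0$ use $(m-\frac1p)^2\le2(m-\frac1{p-1})^2+\frac2{p^2(p-1)^2}$ and \eqref{eq:light}. Altogether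
\[
\frac1p\sum_{k=1}^{p-1}|G_r^{\mathrm l}(k)|^2\le2\rho\mathrm{Var}_r+2\Big(4\rho\,\mathrm{Ent}_r+\frac2{p^2(p-1)}+\frac1{p^2}\Big)+\frac{q(r)}{\rho p^2},
\]
and the expectation of the right side is at most
\[
n_p:=8\rho_p(v_p+s_p)+\frac4{p^2}+\frac{q_p}{\rho_pp^2}.
\]
Let $\Gamma(k)=\mathbb E|G_r(k)|$ and $\Gamma^{\mathrm l}(k)=\mathbb E|G^{\mathrm l}_r(k)|\le1$, so that $\Gamma(k)\le q_p+\Gamma^{\mathrm l}(k)$. Since $j\ge2$, we have $\Gamma^{\mathrm l}(k)^j\le\Gamma^{\mathrm l}(k)^2\le\mathbb E|G_r^{\mathrm l}(k)|^2$. With $(u+v)^j\le2^{j-1}(u^j+v^j)$ and $\frac1{p-1}\le\frac2p$,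
\begin{equation}\label{eq:gamma}
\frac1{p-1}\sum_{k=1}^{p-1}\Gamma(k)^j\le2^{j-1}(q_p^j+2n_p)\le2^j(q_p^j+n_p).
\end{equation}

\emph{Telescoping.} Let $\mathcal B=\{p\in\mathcal P:p>w,\ q_p\ge\sigma\}$. It depends only on $\lambda,\mathcal P,\tau,\sigma,w$, and \eqref{eq:budget} gives $|\mathcal B|\sigma\log w\le\frac2\tau\log H$. Write
\[
\Psi-1=\sum_{p\in\mathcal P'}\Psi_{<p}h_p,\qquad\Psi_{<p}=\prod_{p'\in\mathcal P',\,p'<p}\nu_{p'},\qquad0\le\Psi_{<p}\le C\frac{\log p}{\log w}.
\]
Fix $p\in\mathcal P'$ and condition on the classes $r_i$ of $a_i$ modulo $P_{<p}$. Then $\Theta(x)\Psi_{<p}(x)$ is determined, the $a_i$ remain independent, and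
\[
\mathbb E\big(h_p(x)e(\theta x)\mid r_1,\dots,r_j\big)=-\frac1{p-1}\sum_{k=1}^{p-1}e(\theta t+kt/p)\prod_{i=1}^jG_{r_i}^{\pm}(k),
\]
where $G^\pm_{r_i}$ is $G_{r_i}$ or $\overline{G_{r_i}}$ according to the sign of $a_i$ in $x$. The $r_i$ are independent, so $\mathbb E\prod_i|G_{r_i}(k)|=\Gamma(k)^j$, and by \eqref{eq:gamma}
\[
\big|\mathbb E\,\Theta(x)(\Psi(x)-1)e(\theta x)\big|\le\frac{C2^j\Theta_{\max}}{\log w}\sum_{p\in\mathcal P'}(q_p^j+n_p)\log p .
\]
We bound the four parts of the sum. As $q_p<\sigma$ on $\mathcal P'$, \eqref{eq:budget} gives $\sum q_p^j\log p\le\sigma^{j-1}\frac2\tau\log H$. The function $u^{-1+\tau}\log u$ decreases for $u\ge e^2$, so \eqref{eq:chain} and \eqref{eq:mart} give $\sum8\rho_p(v_p+s_p)\log p\le8w^{-1+\tau}\log w\,(1+\log H)$. Next, $\sum_{p>w}4p^{-2}\log p\le Cw^{-1}\log w$ by comparison with the sum over all integers. Finally $\rho_pp^2=p^{1+\tau}$, so the last part is at most $w^{-1-\tau}\frac2\tau\log H$. Dividing by $\log w\ge1$ gives \eqref{eq:equi}. If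 $x$ involves more than $j$ variables, condition on the extra ones and absorb them into $t$; the bound does not depend on $t$.
\end{proof}

\begin{remark}
With a single summand there is no cancellation. If $\lambda$ is uniform on the reduced residues in $[1,P]$, then $H=1$ and $\mathcal B$ is empty, but $\Psi(a_1)=\prod_{p\in\mathcal P'}\frac p{p-1}$ always, and for the primes in $(w,w^2]$ this tends to $2$. The exceptional set cannot be omitted either: if $a\equiv1\pmod p$ always and $p\in\mathcal P'$, then $\Psi(a_1+\dots+a_j-j)=0$.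
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{Parameters}

Fix $0<\epsilon\le\frac1{10}$. Let $K$ be a large integer and put
\[
L=\log K,\qquad z=K^{50},\qquad w_0=L^{1+\epsilon},\qquad V=\prod_{p\le w_0}\frac p{p-1}.
\]
Throughout, $K$ is large in terms of $\epsilon$ and $N$ is large in terms of $K$ and $\epsilon$. The symbol $o(1)$ denotes a quantity that tends to $0$ as $K\to\infty$ with $\epsilon$ fixed, uniformly in $N\ge N_0(K,\epsilon)$ and in $S$. By Mertens' theorem $V=(1+o(1))(1+\epsilon)e^\gamma\log\log K$. Let $f=\log N\cdot1_S\le\nu_{\mathbb P}$ and $X=\sum f=|S|\log N$. The density hypothesis and the prime number theorem give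
\begin{equation}\label{eq:X}
N\le3KX .
\end{equation}
We shall prove
\begin{equation}\label{eq:goal}
E(f)\le\big(\tfrac23+20\epsilon+o(1)\big)VX^3 .
\end{equation}
Since $E(f)=(\log N)^4E(S)$ and $X^3=|S|^3(\log N)^3$, this gives the bound of Theorem~\ref{thm:main} with constant $(\frac23+20\epsilon)(1+\epsilon)+o(1)$, and the theorem follows because $\epsilon$ may be taken arbitrarily small.

We shall also use that a set $\mathcal B$ of primes exceeding $w\ge2$ satisfies
\begin{equation}\label{eq:cost}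
\prod_{p\in\mathcal B}\frac p{p-1}\le\exp\Big(\sum_{p\in\mathcal B}\frac1{p-1}\Big)\le\exp\Big(\frac{2|\mathcal B|}w\Big).
\end{equation}

\subsection{Two Fourier estimates for $f$}

Hypothesis (H1) asks for bounds on $\int|\hat\Phi|$ and on $\sup\Phi$. The first is a bound for $\int|\hat f|^3$. For the second we must replace $\nu_{\mathbb P}$ by $\nu_z$ in an average over only two variables. There Proposition~\ref{prop:A} alone is not enough, because it would be multiplied by $\int|\hat f|^2=X\log N$; so we treat small and large values of $|\hat f|$ separately.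

\begin{lemma}\label{lem:L3}
\textup{(i)} $\int|\hat f|^3\le CLX^2$.

\textup{(ii)} If $b,c$ are independent and uniform on $S$, then $|\mathbb E(\nu_{\mathbb P}-\nu_z)(x+c-b)|\le K^{-1}$ for all $x\in\mathbb Z$.
\end{lemma}

\begin{proof}
Let $\alpha_0=K^{-20}$.

(i) By Proposition~\ref{prop:B} and \eqref{eq:X}, the set where $|\hat f|\le\alpha_0X$ contributes at most $(\alpha_0X)^{1/2}CN^{3/2}\le CK^{-10}(3K)^{3/2}X^2\le X^2$. Let $\alpha_0\le\alpha\le1$, and take $r,G$ from Lemma~\ref{lem:level} with $T=\alpha X$. By Proposition~\ref{prop:A} and $\nu_z\le CL\,1_I$,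
\[
(r\alpha X)^2\le X\sum\nu_{\mathbb P}|G|^2\le X\Big(\sum\nu_z|G|^2+r^2\frac Nz\Big)\le X\Big(CLNr+r^2\frac Nz\Big).
\]
Since $\alpha^2X\ge K^{-40}\frac N{3K}\ge\frac{2N}z$, the last term is at most half of the left side. So $r\le CLN/(\alpha^2X)$, and $\{|\hat f|\ge\alpha X\}$ has measure at most $CL/(\alpha^2X)$. As $|\hat f|\le X$, summing over $\alpha=2^i\alpha_0\le1$ bounds the contribution of $|\hat f|>\alpha_0X$ by $\sum_\alpha(2\alpha X)^3CL/(\alpha^2X)\le CLX^2$.

(ii) Since $\mathbb E\,e(\theta(b-c))=|\hat f(\theta)|^2/X^2$, Fourier inversion shows that the expectation equals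
\[
X^{-2}\int(\hat\nu_{\mathbb P}-\hat\nu_z)(\theta)\,|\hat f(\theta)|^2e(-x\theta)\,d\theta .
\]
Where $|\hat f|>\alpha_0X$ we use Proposition~\ref{prop:A}, $|\hat f|^2\le|\hat f|^3/(\alpha_0X)$ and (i); this part is at most $X^{-2}\frac Nz(\alpha_0X)^{-1}CLX^2=CLK^{-30}N/X\le K^{-20}$. For the rest, $\|\hat\nu_{\mathbb P}\|_{5/2}\le CN^{3/5}$ by Proposition~\ref{prop:B}. From $0\le\nu_z\le CL\,1_I$ we get $|\hat\nu_z|\le CLN$ and $\int|\hat\nu_z|^2\le CL^2N$, so $\|\hat\nu_z\|_{5/2}\le CLN^{3/5}$. By H\"older's inequality with exponents $\frac52,\frac53$, and $\frac{10}3=\frac52+\frac56$, the rest is at most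
\[
X^{-2}\,CLN^{3/5}\Big((\alpha_0X)^{5/6}\int|\hat f|^{5/2}\Big)^{3/5}\le CL\,\alpha_0^{1/2}\Big(\frac NX\Big)^{3/2}\le CLK^{-10}(3K)^{3/2}\le K^{-5}.\qedhere
\]
\end{proof}

\subsection{Step 1: from $f$ to a function bounded by a multiple of $V$}

Let $\lambda=f/X$, the uniform measure on $S$, and $\mathcal P=\{p\le z\}$. The modulus $P_z$ is fixed once $K$ is. For large $N$ the elements of $S$ are coprime to $P_z$, and each reduced class contains at most $2\pi^*(N)/\varphi(P_z)\le2K|S|/\varphi(P_z)$ primes of $I$. So Lemma~\ref{lem:equi} applies with $H=2K$, and $\log H\le2L$. This and \eqref{eq:X} are the two uses of the density of $S$. Take $\omega=1$ in Lemma~\ref{lem:transfer}. Then $\Phi\ge0$ is $X/V$ times the law of $a+b-c$, with $a,b,c$ independent of law $\lambda$, and it is supported in $(0,\frac32N)$.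

The threshold $y$ of this step has to beat the factor $W^d$ in Lemma~\ref{lem:transfer}, where $W$ has order $L$ and $d$ depends on $R$ and $B$. To avoid a circle we apply Lemma~\ref{lem:equi} twice: first with the fixed threshold $L^3$, which yields absolute values of $R$ and $B$, and then with a threshold chosen in terms of $d$.

\emph{First application:} $w=L^3$, $\tau=\frac14$, $\sigma=L^{-3/2}$. It gives $\mathcal B_1\subset(L^3,z]$ with $|\mathcal B_1|\le16L^{5/2}$, so $c_1:=\prod_{p\in\mathcal B_1}\frac p{p-1}\le e^{32L^{-1/2}}=1+o(1)$ by \eqref{eq:cost}. For $j\in\{2,3\}$, $\Theta=1$ and $\theta=0$ the bound \eqref{eq:equi} is at most $CL(L^{-3/2}+L^{-9/4})=o(1)$. Thus, for every set $\mathcal P'$ of primes in $(L^3,z]\setminus\mathcal B_1$ and every $x$,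
\begin{equation}\label{eq:first}
\mathbb E\prod_{p\in\mathcal P'}\nu_p(x+c-b)=1+o(1),\qquad\mathbb E\prod_{p\in\mathcal P'}\nu_p(a+b-c)=1+o(1).
\end{equation}
Put $V_3=\prod_{p\le L^3}\frac p{p-1}$. By Mertens' theorem $V_3\le(3+o(1))V$.

\emph{Hypothesis \textup{(H1)}.} We have $\Phi(x)=\frac XV\mathbb E\,\lambda(x+c-b)=\frac1V\mathbb E f(x+c-b)$. By $f\le\nu_{\mathbb P}$, Lemma~\ref{lem:L3}(ii), the trivial bound for the primes in $[2,L^3]\cup\mathcal B_1$, and \eqref{eq:first},
\[
\Phi(x)\le\frac1V\big(\mathbb E\,\nu_z(x+c-b)+K^{-1}\big)\le\frac1V\big(c_1V_3(1+o(1))+K^{-1}\big)\le4 .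
\]
By Lemma~\ref{lem:L3}(i), $\int|\hat\Phi|\le CL$. So (H1) holds with $R=4$ and $W=CL$. Let $d,D$ be the constants of Lemma~\ref{lem:transfer} for $\epsilon$, $R=4$, $B=13$; they depend only on $\epsilon$. Put $y=L^{2d+7}$, so that $w_0<L^3<y<z$.

\emph{Second application:} $w=y$, $\tau=\frac14$, $\sigma=L^{-2d-4}$. It gives $\mathcal B_2\subset(y,z]$ with $|\mathcal B_2|\le16L^{2d+5}$, so $c_2:=\prod_{p\in\mathcal B_2}\frac p{p-1}\le e^{32L^{-2}}=1+o(1)$. Put
\[
\nu_a=\nu_{\mathbb P},\qquad\nu_b=\nu_z,\qquad\nu^*=Vc_2\prod_{w_0<p\le y}\nu_p,\qquad\nu_c=\nu^*\Psi,\qquad\Psi=\prod_{y<p\le z,\ p\notin\mathcal B_2}\nu_p .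
\]
Then $f\le\nu_a$, and $\nu_b\le\nu_c$ by the trivial bound for the primes in $[2,w_0]\cup\mathcal B_2$.

\emph{Hypothesis \textup{(H2)}.} We have $\sum_x(\nu_a-\nu_b)(x)\Phi(x)e(\theta x)=\int\hat\Phi(\beta)(\hat\nu_{\mathbb P}-\hat\nu_z)(\theta-\beta)\,d\beta$, which is at most $\frac NzW\le K^{-40}X$ in absolute value by Proposition~\ref{prop:A} and \eqref{eq:X}. The function $\Theta=\nu^*$ depends only on residues modulo primes up to $y$, and $\nu^*\le c_2\prod_{p\le y}\frac p{p-1}\le C\log y$. By Lemma~\ref{lem:equi} with $j=3$ and $x=a+b-c$,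
\[
\Big|\sum(\nu_c-\nu^*)\Phi\,e(\theta\,\cdot)\Big|=\frac XV\big|\mathbb E\,\nu^*(x)(\Psi(x)-1)e(\theta x)\big|\le CX\log y\cdot L\big(L^{-4d-8}+L^{-3(2d+7)/4}\big).
\]
Both exponents $-4d-7$ and $-\frac32d-\frac{17}4$ are less than $-d-2$, and $\log y=(2d+7)\log L$. So (H2) holds with $\eta=L^{-d-2}$.

\emph{Hypothesis \textup{(H3)}.} We have $\nu^*\le c_1c_2V_3\prod_{p\in\mathcal P'}\nu_p$, where $\mathcal P'$ is the set of primes in $(L^3,y]\setminus\mathcal B_1$. By $\Phi\le4$ and \eqref{eq:first},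
\[
\sum\nu^*\Phi^2\le4\sum\nu^*\Phi=\frac{4X}V\mathbb E\,\nu^*(a+b-c)\le\frac{4X}Vc_1c_2V_3(1+o(1))\le13X .
\]

\emph{Conclusion.} Here $\eta DW^d\le DC^dL^{-2}=o(1)$. Lemma~\ref{lem:transfer} yields $f_1$ with $0\le f_1\le\nu^*$ and $X_1:=\sum f_1\le X$, supported in $(0,\frac32N)$, such that $E(f)\le E(f_1)^{1/4}E(f)^{3/4}+(2\epsilon+o(1))VX^3$. By \eqref{eq:absorb},
\begin{equation}\label{eq:step1}
E(f)\le E(f_1)+(8\epsilon+o(1))VX^3 .
\end{equation}
By Mertens' theorem $\prod_{w_0<p\le y}\frac p{p-1}\le C\frac{\log y}{\log w_0}\le C(2d+7)$. So there is $R_1\ge1$, depending only on $\epsilon$, with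
\begin{equation}\label{eq:f1}
\sup f_1\le R_1V,\qquad\int|\hat f_1|^2=\sum f_1^2\le R_1VX_1 .
\end{equation}

\subsection{Step 2: from $f_1$ to a function bounded by $(1+o(1))V$}

The function $f_1$ may have lost mass. If $X_1\le X/L$, then $E(f_1)\le X_1^2\int|\hat f_1|^2\le R_1L^{-3}VX^3$, and \eqref{eq:goal} follows from \eqref{eq:step1}. So assume $X_1>X/L\ge N/(3KL)$.

\emph{Equidistribution.} Let now $\lambda=f_1/X_1$, $\mathcal P=\{w_0<p\le y\}$ and $P=\prod_{p\in\mathcal P}p$. Since $f_1\le Vc_2\prod_{p\in\mathcal P}\nu_p$, the measure $\lambda$ vanishes on the nonreduced classes modulo $P$. A class has at most $\frac{3N}{2P}+1\le\frac{2N}P$ elements in $(0,\frac32N)$, so a reduced class has mass at most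
\[
\frac1{X_1}\,Vc_2\,\frac P{\varphi(P)}\cdot\frac{2N}P\le\frac{6Vc_2KL}{\varphi(P)}\le\frac{K^2}{\varphi(P)} .
\]
Apply Lemma~\ref{lem:equi} with $H=K^2$, $\log H=2L$, $w=w_0$, $\tau=\frac\epsilon4$ and $\sigma=L^{-\epsilon/2}$. It gives $\mathcal B_3\subset\mathcal P$ with $|\mathcal B_3|\le16\epsilon^{-1}L^{1+\epsilon/2}$, so $c_3:=\prod_{p\in\mathcal B_3}\frac p{p-1}\le\exp(32\epsilon^{-1}L^{-\epsilon/2})=1+o(1)$. Let $J=\lceil4/\epsilon\rceil$ and $j=2J+3$. Then $\sigma^{j-1}=L^{-\epsilon(J+1)}\le L^{-4}$ and $L\,w_0^{-1+\tau}=L^{-3\epsilon/4+\epsilon^2/4}\le L^{-\epsilon/2}$. So for $\Theta=1$ the right side of \eqref{eq:equi} is at most $C_\epsilon L^{-\epsilon/2}$, with $C_\epsilon$ depending only on $\epsilon$. The margin $\epsilon$ in $w_0=L^{1+\epsilon}$ is used twice here, for $c_3$ and for the term $Lw_0^{-1+\tau}$.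

\emph{The cutoff.} Let $m=\lceil(R_1/\epsilon)^J\rceil$ and
\[
\omega(t)=1-(1-t^J)^m=\sum_{i=1}^m(-1)^{i+1}\binom mit^{Ji}.
\]
Then $\omega([0,1])\subset[0,1]$. For $0\le t\le1$ put $u=m^{1/J}t$; then $t(1-\omega(t))\le te^{-mt^J}=m^{-1/J}ue^{-u^J}\le m^{-1/J}$, because $ue^{-u^J}$ is at most $u$ for $u\le1$ and at most $ue^{-u}$ for $u\ge1$. With $\kappa=|\hat f_1|^2/X_1^2$ and \eqref{eq:f1},
\begin{equation}\label{eq:tail}
\int|\hat f_1|^4(1-\omega(\kappa))=X_1^2\int\kappa(1-\omega(\kappa))|\hat f_1|^2\le m^{-1/J}R_1VX_1^3\le\epsilon VX_1^3 .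
\end{equation}
Let $\hat\Phi=\hat f_1|\hat f_1|^2\omega(\kappa)/(VX_1^2)=\frac{X_1}V\sum_{i=1}^m(-1)^{i+1}\binom mi\hat\lambda|\hat\lambda|^{2Ji+2}$. Thus $\Phi=\frac{X_1}V\sum_{i=1}^m(-1)^{i+1}\binom mi\Lambda_i$, where $\Lambda_i$ is the law of a signed sum of $2Ji+3\ge j$ independent variables of law $\lambda$.

\emph{The hypotheses.} We apply Lemma~\ref{lem:transfer} to $f_1$ and $X_1$ with $V'=Vc_2c_3=(1+o(1))V$ and
\[
\nu_a=\nu_b=Vc_2\prod_{p\in\mathcal P}\nu_p,\qquad\nu_c=V'\Psi,\qquad\Psi=\prod_{p\in\mathcal P\setminus\mathcal B_3}\nu_p,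
\]
and with the constant function $V'$ as the new majorant. Then $f_1\le\nu_a$ and $\nu_b\le\nu_c$.

(H1) By $|\hat f_1|\le X_1$ and \eqref{eq:f1}, $|\Phi|\le\int|\hat\Phi|\le\frac1{VX_1}\int|\hat f_1|^2\le R_1$. Take $R=W=R_1$.

(H2) The first sum vanishes. For the second, Lemma~\ref{lem:equi} applies to each $\Lambda_i$, and $\sum_i\binom mi\le2^m$, so $|\sum_x(\nu_c(x)-V')\Phi(x)e(\theta x)|\le c_2c_3X_12^mC_\epsilon L^{-\epsilon/2}$. Take $\eta=2^{m+1}C_\epsilon L^{-\epsilon/2}=o(1)$.

(H3) By Parseval's identity and $V'\le2V$, $\sum V'\Phi^2=V'\int|\hat\Phi|^2\le2V\cdot V^{-2}\int|\hat f_1|^2\le2R_1X_1$. Take $B=2R_1$.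

\emph{Conclusion.} Now $R,W,B$ depend only on $\epsilon$, hence so do the constants $d,D$ of this application, and $\eta DW^d=o(1)$. Lemma~\ref{lem:transfer} gives a finitely supported $g:\mathbb Z\to[0,V']$ with $\sum g\le X_1$ and $\int|\hat f_1|^4\omega(\kappa)\le E(g)^{1/4}E(f_1)^{3/4}+(2\epsilon+o(1))VX_1^3$. Adding \eqref{eq:tail} and using \eqref{eq:absorb},
\[
E(f_1)\le E(g)+(12\epsilon+o(1))VX_1^3 .
\]
By Lemma~\ref{lem:bounded}, $E(g)^{1/4}\le(\frac23V'X_1^3)^{1/4}\big(1+(V'/X_1)^{1/2}\big)$, and $V'/X_1\le6VKL/N\le K^{-1}$ for large $N$. So $E(g)\le(\frac23+o(1))VX_1^3$. Since $X_1\le X$, we get $E(f_1)\le(\frac23+12\epsilon+o(1))VX^3$, and \eqref{eq:step1} gives \eqref{eq:goal}. This proves Theorem~\ref{thm:main}.\qed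

\section{Optimality of the constant}\label{sec:optimal}

\begin{proof}[Proof of Proposition~\ref{prop:optimal}]
For $K\ge2$ let $\ell$ be the largest prime such that $M=\prod_{p\le\ell}p$ satisfies $\varphi(M)\le K/2$; then $\ell\to\infty$ as $K\to\infty$. Let $S$ be the set of primes in $(\frac N2,N]$ congruent to $1$ modulo $M$. By (b), $|S|\sim\pi^*(N)/\varphi(M)$, so $|S|\ge\pi^*(N)/K$ for large $N$. It remains to see that $\varphi(M)$ is not much smaller than $K$. Let $\ell'$ be the prime after $\ell$. By maximality $\varphi(M)(\ell'-1)>K/2$, and $\ell'\le2\ell$ by Bertrand's postulate. Since $\log\varphi(M)\sim\ell$, as noted in Section~\ref{sec:intro}, we have $\ell\le C\log K$. Hence $K/(C\log K)\le\varphi(M)\le K$, and $\log\log\varphi(M)\sim\log\log K$ as $K\to\infty$. The lower bound in \eqref{eq:known-example}, with $\varphi(M)$ in place of $K$ and $\eta/2$ in place of $\eta$, gives $E(S)\ge(\frac23-\frac\eta2)e^\gamma\frac{|S|^3}{\log N}\log\log\varphi(M)$, and $(\frac23-\frac\eta2)\log\log\varphi(M)\ge(\frac23-\eta)\log\log K$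 once $K$ is large in terms of $\eta$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{AE}
\emph{Additive Energy of Dense Sets of Primes and Monochromatic Sums},
\texttt{https://ramare-olivier.github.io/Maths/dense\_primes\_israel.pdf}

\end{thebibliography}
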